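# Infinite $L$-sets in torsion groups

## $L$-sets with constants $(1,1)$ come from free groups

Let $G$ be a discrete group and $\Lambda\subset G$ a subset. Join $s$ to $t$ whenever $st^{-1}\in\Lambda$; this gives the set of edges
$$E=E_\Lambda=\{(s,t)\in G\times G: st^{-1}\in\Lambda\}.$$

**Definition.** $\Lambda$ is an *$L$-set* if $E$ can be partitioned into $E_+\sqcup E_-$ with
$$\sup_{s\in G}|\{t:(s,t)\in E_+\}|<\infty,\qquad \sup_{t\in G}|\{s:(s,t)\in E_-\}|<\infty .$$
For integers $a,b\ge 0$ it is an *$L(a,b)$-set* if the partition can be chosen with the first supremum at most $a$ and the second at most $b$.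

So $\Lambda$ is an $L$-set if and only if it is an $L(a,b)$-set for some $a,b$. View $E$ as a $0$-$1$ matrix. Each entry $1$ is charged either to its row or to its column, and no row may be charged more than $a$ times, no column more than $b$ times. A finite $\Lambda$ is always an $L$-set (take $E_+=E$), so only infinite $\Lambda$ matter.

**Example.** In a free group with basis $S$, let $\Lambda=\{g:|g|=1\}$ be the set of words of length one. Let $E_+$ be the edges with $|s|>|t|$ and $E_-$ those with $|s|<|t|$. A word $s\neq 1$ has exactly one neighbor that is shorter, obtained by deleting its first letter, so both suprema are at most $1$: this is an $L(1,1)$-set, and it is infinite if $S$ is.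

Call $G$ *unitarizable* if every uniformly bounded representation $\pi:G\to B(H)$, that is, one with $\sup_g\|\pi(g)\|<\infty$, is similar to a unitary representation. It is a known result that a group containing an infinite $L$-set is not unitarizable. Write $\mathbb F_\infty$ for the free group on countably many generators. The handout "Dixmier's Problem on Amenability" (http://www.aimath.org/WWN/nonamenable/pisierhandout.pdf) asks whether a group with an infinite $L$-set must contain $\mathbb F_\infty$ as a subgroup.

We begin with the smallest constants, where the answer is yes.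

**Theorem C.** A group $G$ contains an infinite $L(1,1)$-set if and only if $\mathbb F_\infty\le G$.

Before the proof, three conventions that serve the whole lecture.

*Left-invariant form.* Put $E'_\Lambda=\{(g,h): g^{-1}h\in\Lambda\}$. The bijection $(g,h)\mapsto(g^{-1},h^{-1})=(s,t)$ carries $E'_\Lambda$ onto $E_\Lambda$, because $st^{-1}=g^{-1}h$, and it carries rows to rows and columns to columns. So the $L(a,b)$ property may be tested on $E'_\Lambda$, and from now on it always is.

*The bipartite graph.* Let $\mathcal H$ have vertex set $G\times\{0,1\}$ and an edge from $(g,0)$ to $(g\lambda,1)$ for all $g\in G$, $\lambda\in\Lambda$. Its edges are the pairs in $E'_\Lambda$; the element $\lambda$ is called the label of the edge. There are no multiple edges, since $g$ and $g\lambda$ determine $\lambda$. The group $G$ acts on $\mathcal H$ by left multiplication. If $\Lambda$ is an $L(a,b)$-set with partition $E'_+\sqcup E'_-$, then for all finite $A,B\subset G$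
$$|E'_\Lambda\cap(A\times B)|\le a|A|+b|B|, \tag{1}$$
because $|E'_+\cap(A\times B)|\le a|A|$ and $|E'_-\cap(A\times B)|\le b|B|$.

*Cycle spaces.* Let $H$ be a finite multigraph with $e$ edges, $v$ vertices and $\kappa$ components, oriented in any way, and let $k$ be a field. The cycle space $\mathcal Z\subset k^{E(H)}$ is the kernel of $\partial:k^{E(H)}\to k^{V(H)}$, (edge) $\mapsto$ head $-$ tail. The image of $\partial$ consists of the vectors whose coordinates sum to $0$ on each component, so its dimension is $v-\kappa$, and
$$\dim\mathcal Z=e-v+\kappa. \tag{2}$$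
Moreover $\mathcal Z$ is spanned by vectors of closed walks: fix a spanning forest; each of the $e-v+\kappa$ remaining edges closes up through the forest to a closed walk, and the resulting vectors are independent, since each contains its own non-forest edge with coefficient $\pm1$ and no other non-forest edge.

*Proof of Theorem C.*

**Step 1: from $\mathbb F_\infty$ to an $L(1,1)$-set.** The purpose is to charge each edge to an endpoint by rooting trees. Let $\Lambda=\{x_1,x_2,\dots\}$ be a free basis of a subgroup $\mathbb F_\infty\le G$. Suppose $\mathcal H$ had a simple cycle. Read from one of its $0$-vertices, it gives a relation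
$$x_{j_1}x_{j_1'}^{-1}x_{j_2}x_{j_2'}^{-1}\cdots x_{j_l}x_{j_l'}^{-1}=1 .$$
Consecutive edges of the cycle are different edges at a common vertex, hence have different labels, so consecutive indices are different. The left side is then a nonempty reduced word, which cannot equal $1$. So $\mathcal H$ is a forest. Choose a root in each tree and charge each edge to the endpoint farther from the root. Each vertex is charged at most once, by the edge leading toward the root. Edges charged to $0$-vertices form $E'_+$, the others form $E'_-$, and $\Lambda$ is an infinite $L(1,1)$-set.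

**Step 2: an infinite $L(1,1)$-set gives a forest.** Let $\Lambda$ be an infinite $L(1,1)$-set. By (1) with $a=b=1$, every finite subgraph of $\mathcal H$ has at most as many edges as vertices. Hence no finite connected subgraph contains two distinct simple cycles: over $\mathbb F_2$ these would be two distinct nonzero vectors of the cycle space, hence independent, and (2) would give $e-v+1\ge2$.

Suppose a component $K$ of $\mathcal H$ contains a simple cycle $C_0$, and pick $(g,0)\in C_0$. Let $(g',0)$ be any $0$-vertex of $K$. The element $\gamma=g'g^{-1}$ maps $(g,0)$ to $(g',0)$, so $\gamma K=K$ and $\gamma C_0\subset K$. If $\gamma C_0\ne C_0$, then $C_0$, $\gamma C_0$ and a path in $K$ joining them form a finite connected subgraph with two distinct simple cycles, which is impossible. So $\gamma C_0=C_0$, and $(g',0)\in C_0$. Thus all $0$-vertices of $K$ lie on $C_0$, and there are finitely many. But for a fixed $\lambda\in\Lambda$ the vertex $(g\lambda,1)\in K$ has the infinitely many neighbors $(g\lambda\mu^{-1},0)$, $\mu\in\Lambda$. This contradiction shows that $\mathcal H$ is a forest.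

**Step 3: a forest gives free generators.** Fix $\lambda_0\in\Lambda$ and put $y_\lambda=\lambda\lambda_0^{-1}$ for $\lambda\in\Lambda\setminus\{\lambda_0\}$. Take a nonempty reduced word $y_{\lambda_1}^{\epsilon_1}\cdots y_{\lambda_l}^{\epsilon_l}$ and substitute $y_\lambda=\lambda\lambda_0^{-1}$, $y_\lambda^{-1}=\lambda_0\lambda^{-1}$. Each factor contributes a letter with exponent $+1$ followed by one with exponent $-1$, so the product alternates. Where $\epsilon_i=+1$ and $\epsilon_{i+1}=-1$, the piece is $\lambda_i\lambda_0^{-1}\lambda_0\lambda_{i+1}^{-1}$; delete $\lambda_0^{-1}\lambda_0$. The result is an alternating product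
$$\mu_1\mu_2^{-1}\mu_3\mu_4^{-1}\cdots\mu_{2r-1}\mu_{2r}^{-1},\qquad r\ge1,$$
in which all of $\lambda_1,\dots,\lambda_l$ survive. Look at what stands between $\lambda_i$ and $\lambda_{i+1}$. If $\epsilon_i=\epsilon_{i+1}=1$, the piece is $\lambda_i\lambda_0^{-1}\lambda_{i+1}$; if both are $-1$, it is $\lambda_i^{-1}\lambda_0\lambda_{i+1}^{-1}$: exactly one $\lambda_0$, and $\lambda_0\ne\lambda_i,\lambda_{i+1}$. If the signs differ, it is $\lambda_i\lambda_{i+1}^{-1}$ (after the deletion) or $\lambda_i^{-1}\lambda_{i+1}$, and $\lambda_i\neq\lambda_{i+1}$ because the word is reduced. At the ends there may be one extra $\lambda_0$, next to $\lambda_1$ or $\lambda_l$. So consecutive $\mu$'s are always different, and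
$$(1,0),\ (\mu_1,1),\ (\mu_1\mu_2^{-1},0),\ \dots,\ (\mu_1\mu_2^{-1}\cdots\mu_{2r}^{-1},0)$$
is a walk without backtracking, of positive length, in a forest. It does not return to its start, so the word is $\ne1$ in $G$. Hence the infinitely many $y_\lambda$ freely generate a free subgroup of infinite rank, which contains $\mathbb F_\infty$. $\blacksquare$

## What larger constants allow

An infinite $L(a,b)$-set has $a,b\ge1$: if $a=0$ then $E_-=E$, and the columns of $E$ have $|\Lambda|$ elements; $b=0$ is similar. So the first cases beyond Theorem C are $(1,2)$ and $(2,1)$. What changes there? In Step 2, two cycles in one component already broke the count $e\le v$. With constants $(1,2)$ the inequality (1) reads $e\le|A|+2|B|$, which tolerates many independent cycles, as long as their number is at most proportional to the size of the subgraph.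

Now look at the groups that are farthest from containing $\mathbb F_\infty$, the torsion groups. Here a *$p$-group*, for a prime $p$, is a group, possibly infinite, in which every element has $p$-power order, such as $\bigoplus_{n\ge1}\mathbb Z/p$. A torsion group contains neither $\mathbb F_\infty$ nor $\mathbb Z$. If $1,x\in\Lambda$ and $x$ has order $n\geq 2$, then in $\mathcal H$ the vertices $\langle x\rangle\times\{0,1\}$ with the edges labelled $1$ and $x$ form a single cycle of length $2n$, with as many edges as vertices. Such cycles pass through every vertex, so a forest is out of reach, but if $n$ is large they are sparse.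

*Locally finite groups fail.* If every finite subset of $G$ lies in a finite subgroup, as in $\bigoplus\mathbb Z/p$, then an $L(a,b)$-set has at most $a+b$ elements. Indeed, if $k$ elements of $\Lambda$ lie in a finite subgroup $K$, then (1) with $A=B=K$ gives $k|K|\le(a+b)|K|$.

*The integers fail too.* Let $\Lambda\subset\mathbb Z$ be an $L(a,b)$-set with $k$ elements in $[-m,m]$. Take $A=[1,n]$ and $B=[1-m,n+m]$ in (1): $kn\le an+b(n+2m)$ for all $n$, so $k\le a+b$.

So the torsion group we look for has to be large, and it must be made by hand. The answer to the question is no, in the following two forms.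

**Theorem A.** For every prime $p$ and $0<\varepsilon<1$ there is a countable residually finite $p$-group $\Gamma$ with an infinite subset $\Lambda=\{1,x_1,x_2,\dots\}$ such that for all finite $A,B\subset\Gamma$
$$|\{(g,h)\in A\times B: g^{-1}h\in\Lambda\}|\le|A|+|B|+\varepsilon\min(|A|,|B|). \tag{3}$$
$\Lambda$ is both an $L(1,2)$-set and an $L(2,1)$-set. Since $\Gamma$ is torsion, $\mathbb F_\infty\not\le\Gamma$.

**Theorem B.** For every prime $p$ there is a finitely generated $p$-group containing an infinite $L(1,2)$-set, which is also an $L(2,1)$-set. By the known result, it is not unitarizable.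

By Theorem C and the remark that $a,b\ge1$, the constants $(1,2)$ and $(2,1)$ are the smallest possible in a group without $\mathbb F_\infty$.

The passage from (3) back to charging edges is the converse of (1).

**Lemma 1.** $\Lambda$ is an $L(a,b)$-set if and only if $|E'_\Lambda\cap(A\times B)|\le a|A|+b|B|$ for all finite $A,B\subset G$.

*Proof.* Necessity is (1). For sufficiency, recall Hall's theorem for arbitrary families of finite sets (M. Hall, 1948): if $(S_i)_{i\in I}$ are finite sets and $|\bigcup_{i\in\Phi}S_i|\ge|\Phi|$ for every finite $\Phi\subset I$, one can choose distinct elements $s_i\in S_i$ for all $i\in I$. Give each $g\in G$ a set of $a$ row slots $(g,0,i)$, $1\le i\le a$, and each $h\in G$ a set of $b$ column slots $(h,1,i)$, $1\le i\le b$. The edge $(g,h)$ may use the $a+b$ row slots of $g$ and column slots of $h$. Let $\Phi$ be a finite set of edges, $A$ the set of first coordinates, $B$ the set of second coordinates. Then $\Phi\subset E'_\Lambda\cap(A\times B)$, so $|\Phi|\le a|A|+b|B|$, which is the number of slots available to $\Phi$. By Hall's theorem, distinct admissible slots can be assigned to all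 edges. Put an edge in $E'_+$ if it received a row slot, and in $E'_-$ otherwise. Each $g$ is used by at most $a$ edges of $E'_+$, each $h$ by at most $b$ edges of $E'_-$. $\square$

## Killing powers, and why counting relators is not enough

Let $F$ be free on $X=\{x_1,x_2,\dots\}$, enumerate $F=\{w_1,w_2,\dots\}$, and impose $w_i^{n_i}=1$ for all $i$, where the $n_i$ are powers of $p$ with $\sum 1/n_i\le\varepsilon$. Let $R$ be the normal closure of the $w_i^{n_i}$. Then $F/R$ is a $p$-group. The heuristic is attractive: the relator $w^n$ creates one loop for each coset of $\langle w\rangle$, hence at most $1/n$ of a loop per group element; all relators together create at most $\varepsilon$ independent cycles per group element, and (3) asks for just that.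

Try to prove it. Let $A,B\subset F/R$ be finite. A cycle of $\mathcal H$ between $A$ and $B$ is labelled by a word $u\in R$, so $u$ is a product of conjugates of relators. Here the argument stops. The conjugates may run far outside $A\cup B$, and nothing bounds, in terms of $|A|$ and $|B|$, the number of relator loops that are needed. In an infinite graph the phrase "$\varepsilon$ loops per group element" has no meaning yet.

It does have a meaning in a finite quotient $Q$ of $F/R$: the space spanned by relator loops should have dimension at most $\varepsilon|Q|$. But passing to $Q$ brings its own trouble. The whole graph of $Q$ has far too many cycles. With $|X|$ finite, $A=B=Q$ and labels $1,x_1,\dots,x_{|X|}$, the graph is connected, and (2) gives a cycle space of dimension $(|X|+1)|Q|-2|Q|+1=(|X|-1)|Q|+1$. The reason is that a word trivial in $Q$ need not be a product of conjugates of relators.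

The way through has three parts. First, count in $Q$ only the cycles that come from an infinite group mapping onto $Q$, and show that they lie in the span $V$ of the relator loops. For this the infinite group has to be approximated by finite $p$-quotients, so $R$ is enlarged to the intersection $\bar R$ of all such kernels, and one must show that the enlargement creates no new cycle vectors in $Q$. Second, use coefficients in $\mathbb F_p$: this is what makes $\dim V\le\varepsilon|Q|$ true even when $w_i$ has order smaller than $n_i$ in $Q$. Third, $\dim V\le\varepsilon|Q|$ by itself says little about a finite set $A$ much smaller than $Q$; so place the cycles of $A$ at all $|Q|$ translates and average. This count is in the spirit of Schlage-Puchta's and Osin's $p$-deficiency arguments.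

**Construction.** Let $p$ be a prime, $0<\varepsilon<1$, and $F$ free on a countable (finite or infinite) set $X=\{x_1,x_2,\dots\}$ with $|X|\ge2$. Put $x_0=1$. Enumerate $F=\{w_1,w_2,\dots\}$, choose $n_i=p^{k_i}$ with $\sum_i1/n_i\le\varepsilon$, and let $R$ be the normal closure of $\{w_i^{n_i}\}_i$. Let $\mathcal N$ be the set of normal subgroups $N\supseteq R$ of $F$ of finite $p$-power index, and
$$\bar R=\bigcap_{N\in\mathcal N}N\supseteq R,\qquad \Gamma=F/\bar R .$$

Three properties follow at once. The set $\mathcal N$ contains $F$ and is closed under finite intersections, since $F/(N\cap N')$ embeds in $F/N\times F/N'$. The group $\Gamma$ is a $p$-group, because every element is the image of some $w_i$ and $w_i^{n_i}\in\bar R$. And for any finite $Y\subset\Gamma$ there is $N\in\mathcal N$ with $\Gamma\to F/N$ injective on $Y$: for each pair of distinct elements of $Y$ with lifts $u,u'\in F$ we have $u^{-1}u'\notin\bar R$, so some member of $\mathcal N$ omits $u^{-1}u'$; intersect these finitely many members. In particular $\Gamma$ is *residually finite*, meaning that each nontrivial element survives in some finite quotient.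

## Path chains in a finite $p$-quotient

Fix $N\in\mathcal N$ and $Q=F/N$. Since $\bar R\subset N$, both $F$ and $\Gamma$ map to $Q$; write $\bar u$ for the image in $Q$ of an element of either. Let $C$ be the $\mathbb F_p$-vector space with basis $\{[q,x]:q\in Q,\ x\in X\}$, on which $Q$ acts by $q'[q,x]=[q'q,x]$. Think of $[q,x]$ as the edge from $q$ to $q\bar x$ in the Cayley graph of $Q$. We want to record a word as the chain of the path it traces from $1$.

**Definition.** $c:F\to C$ is the unique map with $c(x)=[1,x]$ for $x\in X$ and
$$c(uv)=c(u)+\bar u\,c(v)\qquad(u,v\in F). \tag{4}$$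

It exists: in $C\rtimes Q$, with product $(v,q)(v',q')=(v+qv',qq')$, let $x\mapsto([1,x],\bar x)$. This extends to a homomorphism on $F$ whose second component is $u\mapsto\bar u$ and whose first component satisfies (4). It is unique, because (4) forces $c(1)=0$ and
$$c(u^{-1})=-\bar u^{-1}c(u), \tag{5}$$
so the values on $X$ determine $c$. This is Fox calculus.

**Example.** $c(xyx^{-1})=[1,x]+[\bar x,y]-[\bar x\bar y\bar x^{-1},x]$, the path going along $x$, then $y$, then backward along an $x$-edge that ends at $\bar x\bar y$.

Two consequences. On $N$ we have $\bar u=1$, so by (4) $c|_N$ is a homomorphism to $(C,+)$. And for $f\in F$, $u\in N$, by (4) and (5),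
$$c(fuf^{-1})=c(f)+\bar f c(u)+\bar f\bar u\,c(f^{-1})=c(f)+\bar fc(u)-c(f)=\bar f\,c(u). \tag{6}$$

Let $V=c(R)$. As $R\subset N$, it is an additive subgroup of $C$, hence an $\mathbb F_p$-subspace, and it is $Q$-invariant by (6) since $R$ is normal in $F$.

**Lemma 2.** $\dim V\le\varepsilon|Q|$.

*Proof.* This is where the heuristic density becomes a theorem. $R$ is generated by the conjugates of the $w_i^{n_i}$, so by (6) $V=\sum_i\mathbb F_p[Q]\,c(w_i^{n_i})$. Fix $i$, write $w=w_i$, $n=n_i$, and let $m$ be the order of $\bar w$ in $Q$. Since $w^n\in R\subset N$, $m$ divides $n$, so $m$ and $n/m$ are powers of $p$. As $w^m\in N$ and $c|_N$ is a homomorphism,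
$$c(w^n)=\tfrac nm\,c(w^m).$$
If $m<n$, then $p$ divides $n/m$ and $c(w^n)=0$. If $m=n$, then (6) with $f=w$, $u=w^n$ gives $\bar w\,c(w^n)=c(w^n)$, so $\mathbb F_p[Q]\,c(w^n)$ is spanned by the vectors $q\,c(w^n)$ with $q$ running over representatives of the cosets $Q/\langle\bar w\rangle$. In both cases its dimension is at most $|Q|/n$. Summing over $i$, $\dim V\le\sum_i|Q|/n_i\le\varepsilon|Q|$. $\square$

**Example.** Let $p=2$, $w=x$, $n=4$. Then $c(x^4)=(1+\bar x+\bar x^2+\bar x^3)[1,x]$. If $\bar x$ has order $2$, this is $2(1+\bar x)[1,x]=0$; over $\mathbb Q$ it would span a space of dimension $|Q|/2$ instead of at most $|Q|/4$. If $\bar x$ has order $4$, the four translates by powers of $\bar x$ coincide.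

**Lemma 3.** If $u\in\bar R$ then $c(u)\in V$.

*Proof.* This says that enlarging $R$ to $\bar R$ costs nothing. Since $\bar R\subset N$, it suffices to take $u\in N$ with $c(u)\notin V$ and find a member of $\mathcal N$ that omits $u$. Choose a linear functional $\ell$ on $C$ that vanishes on $V$ with $\ell(c(u))\neq0$, and put
$$U=\bigcap_{q\in Q}\ker(\ell\circ q)=\{v\in C:\ell(qv)=0\text{ for all }q\in Q\}.$$
$U$ is $Q$-invariant and has codimension at most $|Q|$. It contains $V$, because $V$ is $Q$-invariant and $\ell|_V=0$. It does not contain $c(u)$ (take $q=1$). Let $N'=\{v\in N:c(v)\in U\}$. This is the kernel of the homomorphism $N\to C/U$ induced by $c$, and it is normal in $F$ by (6) and the invariance of $U$. The group $N/N'$ embeds in $C/U$, a finite $p$-group, so $N'$ has $p$-power index in $F$. Finally $R\subset N'$, since $c(R)=V\subset U$. So $N'\in\mathcal N$, and $u\notin N'$, hence $u\notin\bar R$. $\square$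

## Averaging the cycles over all translates

Now we bound the number of independent cycles in any finite piece of $\Gamma$. Since we do not yet know that the $x_j$ are distinct in $\Gamma$, edges carry their index and multiple edges are allowed.

**Proposition 4.** Let $A,B\subset\Gamma$ be finite and $J\subset\{0,1,2,\dots\}$ a finite set of indices of generators (with $x_0=1$). Let $H$ be the bipartite multigraph with vertex set $(A\times\{0\})\sqcup(B\times\{1\})$ and edges $(a,j)$, for $a\in A$, $j\in J$, $ax_j\in B$, joining $(a,0)$ to $(ax_j,1)$. Let $e$ and $\kappa$ be its numbers of edges and of connected components. Then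
$$e-|A|-|B|+\kappa\le\varepsilon\min(|A|,|B|). \tag{7}$$

*Proof.* Orient edges from side $0$ to side $1$ and let $\mathcal Z\subset\mathbb F_p^{E(H)}$ be the cycle space. By (2), $\dim\mathcal Z$ is the left side of (7), and $\mathcal Z$ is spanned by vectors of closed walks. Choose $N\in\mathcal N$ such that $\Gamma\to Q=F/N$ is injective on $A$, and keep $C$, $c$, $V$ from the last section. For each $q\in Q$ define a linear map that draws $H$ in the Cayley graph of $Q$, starting from $q$:
$$\theta_q:\mathbb F_p^{E(H)}\to C,\qquad (a,j)\mapsto[q\bar a,x_j]\ (j\ge1),\qquad(a,0)\mapsto0 .$$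

**Step 1: $\theta_q$ loses no cycle.** We show that $\theta_q$ is injective on $\mathcal Z$. For distinct edges $(a,j)$ with $j\ge1$ the basis vectors $[q\bar a,x_j]$ are distinct, because $a\mapsto\bar a$ is injective on $A$. So if $z\in\mathcal Z$ and $\theta_q(z)=0$, then $z$ is supported on edges with $j=0$. Those edges join $(a,0)$ to $(a,1)$ and form a matching, which carries no nonzero cycle. So $z=0$.

**Step 2: the images are combinations of relator loops.** We show $\theta_q(\mathcal Z)\subset V$. It suffices to treat the vector $z$ of a closed walk, which we may start on side $0$: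
$$(a_1,0),(b_1,1),(a_2,0),\dots,(b_l,1),(a_{l+1},0)=(a_1,0),\qquad b_i=a_ix_{j_i}=a_{i+1}x_{j_i'} .$$
Then $z=\sum_{i=1}^l\big((a_i,j_i)-(a_{i+1},j_i')\big)$. Let
$$u=x_{j_1}x_{j_1'}^{-1}x_{j_2}x_{j_2'}^{-1}\cdots x_{j_l}x_{j_l'}^{-1}\in F .$$
Since $a_{i+1}=a_ix_{j_i}x_{j_i'}^{-1}$ in $\Gamma$, the image in $\Gamma$ of the prefix $x_{j_1}x_{j_1'}^{-1}\cdots x_{j_{i-1}}x_{j_{i-1}'}^{-1}$ is $a_1^{-1}a_i$, and the image of $u$ is $a_1^{-1}a_1=1$. So $u\in\bar R$, and $c(u)\in V$ by Lemma 3. By (4) and (5), $c(xy^{-1})=c(x)-\bar x\bar y^{-1}c(y)$. Hence
$$\bar a_1c(u)=\sum_{i=1}^l\bar a_i\big(c(x_{j_i})-\bar x_{j_i}\bar x_{j_i'}^{-1}c(x_{j_i'})\big)=\sum_{i=1}^l\big(\bar a_i\,c(x_{j_i})-\bar a_{i+1}\,c(x_{j_i'})\big).$$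
Here $c(x_j)=[1,x_j]$ for $j\ge1$ and $c(x_0)=c(1)=0$, so multiplying by $q$ gives $\theta_q(z)=q\bar a_1c(u)\in V$.

**Step 3: counting over all $q$.** So far $\dim\mathcal Z\le\dim V\le\varepsilon|Q|$, which is useless when $Q$ is much larger than $A$. We now use all $|Q|$ positions of $H$. Let $d=\dim V\le\varepsilon|Q|$ (Lemma 2). The coordinate functionals of $C$ separate the points of the finite-dimensional space $V$, so their restrictions span $V^*$, and $d$ of them form a basis of $V^*$. That is, there is $I\subset Q\times X$ with $|I|=d$ such that an element of $V$ is determined by its coordinates in $I$. Let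
$$S_q=\{(q\bar a,x_j):(a,j)\in E(H),\ j\ge1\}.$$
Elements of $\theta_q(\mathcal Z)$ lie in $V$ and are supported in $S_q$. If the coordinates of such an element in $I\cap S_q$ vanish, then all its coordinates in $I$ vanish, so it is $0$. With Step 1, $\dim\mathcal Z\le|I\cap S_q|$ for each $q$.

Sum over $q\in Q$ and exchange the sums:
$$|Q|\dim\mathcal Z\le\sum_{(y,x_j)\in I}|\{q\in Q:(y,x_j)\in S_q\}|\le\sum_{(y,x_j)\in I}|\{a\in A:(a,j)\in E(H)\}| .$$
The second inequality holds because $(y,x_j)\in S_q$ means $y=q\bar a$ for some $a\in A$ with $(a,j)\in E(H)$, and then $q=y\bar a^{-1}$ is determined by $a$. For fixed $j$, the set $\{a\in A:(a,j)\in E(H)\}$ has at most $|A|$ elements, and also at most $|B|$, since $a\mapsto ax_j$ maps it injectively into $B$. Therefore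
$$|Q|\dim\mathcal Z\le d\min(|A|,|B|)\le\varepsilon|Q|\min(|A|,|B|),$$
and dividing by $|Q|$ gives (7). $\square$

*A check on the single cycle.* If $x_1$ has order $n\ge2$ in $\Gamma$, take $A=B=\langle x_1\rangle$ and $J=\{0,1\}$. Then $e=2n$, $\kappa=1$, and (7) reads $1\le\varepsilon n$. So the generators have order at least $1/\varepsilon$, consistent with the wish for sparse cycles.

## A residually finite $p$-group with an infinite $L(1,2)$-set

*Proof of Theorem A.* Take $X$ infinite in the construction. Then $F$, and so $\Gamma$, is countable, and $\Gamma$ is a residually finite $p$-group.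

**Step 1: the set is infinite.** We show that $1=x_0,x_1,x_2,\dots$ are pairwise distinct in $\Gamma$. If $x_i=x_j=g$ in $\Gamma$ with $i\ne j$, apply Proposition 4 to $A=\{1\}$, $B=\{g\}$, $J=\{i,j\}$. There are two parallel edges, so $e=2$, $\kappa=1$, and (7) gives $1\le\varepsilon<1$, a contradiction. So $\Lambda=\{1,x_1,x_2,\dots\}\subset\Gamma$ is infinite.

**Step 2: the inequality (3).** Let $A,B\subset\Gamma$ be finite. Only finitely many indices $j$ satisfy $g^{-1}h=x_j$ for some $(g,h)\in A\times B$; let $J$ be the set of these. By Step 1 the multigraph $H$ of Proposition 4 has exactly one edge for each pair counted in (3), so (7), with $\kappa\ge0$, gives (3).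

**Step 3: the constants.** Since $\varepsilon<1$, the right side of (3) is at most $|A|+2|B|$ and at most $2|A|+|B|$. By Lemma 1, $\Lambda$ is an $L(1,2)$-set and an $L(2,1)$-set. As $\Gamma$ is a $p$-group, it has no nontrivial free subgroup. $\blacksquare$

Hence an infinite $L$-set in $G$ does not imply $\mathbb F_\infty\le G$.

## Carrying the set into a finitely generated $p$-group

Taking $X$ finite does not help directly: Proposition 4 controls only the generators, which are then finitely many. Instead we carry the infinite set of Theorem A into a finitely generated $p$-group. This lemma tells us which maps may carry $L$-sets.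

**Lemma 5.** (i) If $H\le G$ and $\Lambda\subset H$ is an $L(a,b)$-set of $H$, it is one of $G$. (ii) If $\varphi:H\to G$ is a homomorphism, injective on $\Lambda'\subset H$, and $\varphi(\Lambda')$ is an $L(a,b)$-set of $G$, then $\Lambda'$ is an $L(a,b)$-set of $H$.

*Proof.* (i) If $g^{-1}h\in\Lambda\subset H$, then $g,h$ lie in the same left coset $rH$. Fix one representative $r$ for each coset and transport the partition for $H$ to $rH$ by $k\mapsto rk$, which preserves $g^{-1}h$. Rows and columns stay within one coset, so the bounds persist. (ii) The map $\varphi\times\varphi$ sends $E'_{\Lambda'}$ into $E'_{\varphi(\Lambda')}$; pull the partition back. For fixed $g$, distinct $h=g\lambda'$ have distinct images $\varphi(g)\varphi(\lambda')$, so the row bound persists. For fixed $h$, distinct $g=h\lambda'^{-1}$ have distinct images $\varphi(h)\varphi(\lambda')^{-1}$, so the column bound persists. $\square$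

The container is an unrestricted wreath product. For groups $D$ and $T$, let $T$ act on the group $D^T$ of all functions $T\to D$ by $({}^s\varphi)(t)=\varphi(s^{-1}t)$, and form $D^T\rtimes T$. Write $\delta_t(y)$ for the function with value $y$ at $t$ and $1$ elsewhere; then ${}^s\delta_t(y)=\delta_{st}(y)$. One function $h$ can store infinitely many elements of $D$, one at each of infinitely many points $t_1,t_2,\dots$ of $T$.

The first attempt is to take $D=\Gamma$ and $h(t_k)=x_k$. It stops at two points. Since $h^m(t_k)=x_k^m$, the element $h$ is torsion only if the orders of the $x_k$ are bounded, and we have no such bound. And to extract the value at one point we can take the commutator of $h$ with $\delta_{t_k}(y)$, but this yields $\delta_{t_k}(x_kyx_k^{-1}y^{-1})$ and not $\delta_{t_k}(x_k)$. Both are repaired by storing, in place of $x_k$, a conjugate $u_k$ of a fixed element $\sigma$ of finite order, from which $x_k$ can be read off the commutator of $u_k$ with $\sigma$.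

*Proof of Theorem B.* We use repeatedly that an extension of a $p$-group by a $p$-group is a $p$-group: if $m^{p^r}$ lies in a normal $p$-subgroup for some $r$, then $m$ has $p$-power order. Let $\Gamma$ and $\Lambda=\{1,x_1,x_2,\dots\}$ be as in Theorem A, for any $\varepsilon$.

**Step 1: an infinite finitely generated $p$-group $T$.** It will index the coordinates. Apply the construction with $|X|=2$ and any $\varepsilon\in(0,1)$; call the resulting $2$-generated $p$-group $T$. If $T$ were finite, Proposition 4 with $A=B=T$ and $J=\{0,1,2\}$ would give $e=3|T|$ and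
$$3|T|-2|T|+\kappa\le\varepsilon|T|,$$
which is false. So $T$ is infinite.

**Step 2: the group $\Delta$, where $x_k$ hides in elements of bounded order.** Let $q=p$ if $p$ is odd and $q=4$ if $p=2$; so $q\ge3$ is a power of $p$. Let $\Delta=\Gamma^q\rtimes\langle\sigma\rangle$, where $\sigma$ has order $q$ and cyclically shifts coordinates, moving coordinate $1$ to $2$ and $2$ to $3$. It is a $p$-group. Put
$$g_k=(x_k,1,\dots,1)\in\Gamma^q,\qquad u_k=g_k\sigma g_k^{-1},$$
so $u_k^q=1$ for all $k$. With $g_k'=\sigma g_k\sigma^{-1}$ and $g_k''=\sigma^2g_k\sigma^{-2}$,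
$$z_k:=u_k\sigma u_k^{-1}\sigma^{-1}=g_k\sigma g_k^{-1}\,\sigma\, g_k\sigma^{-1}g_k^{-1}\,\sigma^{-1}=g_k\,(\sigma g_k^{-1}\sigma^{-1})(\sigma^2g_k\sigma^{-2})(\sigma g_k^{-1}\sigma^{-1})=g_k\,g_k'^{-1}g_k''\,g_k'^{-1}.$$
This lies in $\Gamma^q$. The elements $g_k,g_k',g_k''$ have $x_k$ in coordinates $1,2,3$ respectively, and these are different coordinates because $q\ge3$. So $z_k=(x_k,x_k^{-2},x_k,1,\dots,1)$, and its first coordinate is $x_k$. For $q=2$ this would break down, since then $g_k''=g_k$; this is why $q=4$ for $p=2$.

**Step 3: a sparse set $P$ in $T$.** The values $u_k$ will be stored on a set whose translates barely meet, like $\{2^k\}$ in $\mathbb Z$. Choose inductively $t_1,t_2,\dots\in T$ with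
$$t_k\notin D_{k-1}\{t_1,\dots,t_{k-1}\},\qquad D_k=\{t_it_j^{-1}:i,j\le k\}=D_k^{-1},$$
possible since $T$ is infinite and the excluded set is finite (empty for $k=1$). As $1\in D_{k-1}$ for $k\ge2$, the $t_k$ are distinct. Let $P=\{t_1,t_2,\dots\}$. We claim
$$|sP\cap P|<\infty\qquad\text{for all }s\in T,\ s\ne1. \tag{8}$$
A point $t_i=st_j$ of $sP\cap P$ gives a representation $s=t_it_j^{-1}$. If there is none, the intersection is empty. Otherwise $s\in D_k$ for some $k$, and we show that every representation $s=t_it_j^{-1}$ has $l=\max(i,j)\le k$. Suppose $l>k$. Since $s\ne1$, $i\ne j$, so one of $s,s^{-1}$ equals $t_lt_{j'}^{-1}$ with $j'<l$. It lies in $D_k\subset D_{l-1}$, so $t_l\in D_{l-1}t_{j'}$, contrary to the choice of $t_l$. This proves (8). Consequently, for $s\ne s'$ the set $sP\cap s'P=s'(s'^{-1}sP\cap P)$ is finite.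

**Step 4: the group $M$.** In $\Delta^T\rtimes T$ let $h\in\Delta^T$ be given by $h(t_k)=u_k$ for $k\ge1$ and $h=1$ off $P$, let $d=\delta_1(\sigma)$, and put
$$M=\langle T,h,d\rangle .$$
Since $T$ is $2$-generated, $M$ is finitely generated.

**Step 5: $M$ is a $p$-group.** Let $M_1=\langle{}^sh,{}^sd:s\in T\rangle\subset\Delta^T$. It is normalized by $T$ and contains $h$ and $d$, so it is normal in $M$, and $M=M_1T$. Let $b\in M_1$ be a product of factors $({}^{s_i}h)^{\pm1}$, $({}^{s_i}d)^{\pm1}$ that involve distinct elements $s_1,\dots,s_m\in T$. The function ${}^{s_i}d$ is nontrivial only at $s_i$, and ${}^{s_i}h$ only on $s_iP$. The set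
$$Y=\{s_1,\dots,s_m\}\cup\bigcup_{i\ne j}(s_iP\cap s_jP)$$
is finite by Step 3. If $t\notin Y$, then all $d$-factors are trivial at $t$, and $h(s_i^{-1}t)\ne1$ for at most one $i$. So $b(t)$ is a power of a single $u_k$ (or $1$), and $b(t)^q=1$. If $t\in Y$, then $b(t)$ has $p$-power order because $\Delta$ is a $p$-group. As $Y$ is finite, some $p$-power kills $b(t)$ for all $t$ simultaneously, so $b$ has $p$-power order. Finally, for $m\in M$ some $m^{p^r}$ lies in $M_1$, because $M/M_1$ is a quotient of the $p$-group $T$. So $M$ is a $p$-group.

**Step 6: the $L$-set in $M$.** We extract the stored elements. Since ${}^{t_k}d=\delta_{t_k}(\sigma)$, the commutator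
$$h\cdot{}^{t_k}d\cdot h^{-1}\cdot({}^{t_k}d)^{-1}\in M$$
has value $h(t)h(t)^{-1}=1$ at $t\ne t_k$ and value $u_k\sigma u_k^{-1}\sigma^{-1}=z_k$ at $t_k$. So it equals $\delta_{t_k}(z_k)$, and conjugating by $t_k^{-1}\in T$ gives $\delta_1(z_k)\in M$. Let
$$\Lambda_M=\{1\}\cup\{\delta_1(z_k):k\ge1\}\subset M_0:=M\cap\{\delta_1(y):y\in\Gamma^q\}.$$
The map $M_0\to\Gamma$, $\delta_1(y)\mapsto$ (first coordinate of $y$), is a homomorphism. By Step 2 it sends $\delta_1(z_k)$ to $x_k$ and $1$ to $1$, and the elements $1,x_1,x_2,\dots$ are distinct in $\Gamma$, so it maps $\Lambda_M$ bijectively onto $\Lambda$. By Theorem A and Lemma 5(ii), $\Lambda_M$ is an $L(1,2)$-set and an $L(2,1)$-set of $M_0$; by Lemma 5(i) it is both in $M$. It is infinite, and $M$ is a finitely generated $p$-group. By the known result, $M$ is not unitarizable. $\blacksquare$
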